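
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The circular chromatic number of the distance graphs\\ with distance set $\{x,y,y-x,y+x\}$}


\begin{abstract}
Let $1\le x<y$ be coprime odd integers and $D=\{x,y,y-x,y+x\}$. We prove that the graph on $\mathbb Z$ in which $u,v$ are adjacent when $|u-v|\in D$ has circular chromatic number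
\[
4+\frac{1}{\lfloor (2y+x-1)/4\rfloor}.
\]
The graph is the king graph wound on a cylinder. The upper bound comes from tilting a $4$-coloring of the plane until it closes up around the cylinder. For the lower bound we show that every circular coloring of ratio less than $5$ is a tilted $4$-coloring, classify the possible $4$-colorings, and find in each of them a short loop around the cylinder. We also determine when a linear coloring $n\mapsto \alpha n$ is optimal.
\end{abstract}

\section{The question and the answer}

Let $D$ be a set of positive integers. The \emph{distance graph} $G(\mathbb Z,D)$ has vertex set $\mathbb Z$, and $u,v$ are adjacent when $|u-v|\in D$. For integers $k\ge 2d\ge 2$, a \emph{$(k,d)$-coloring} of a graph is a map $c$ from its vertices to $\{0,1,\dots,k-1\}$ with $d\le |c(u)-c(v)|\le k-d$ for every edge $uv$. The \emph{circular chromatic number} $\chi_c$ is the infimum of $k/d$ over all $(k,d)$-colorings. We write $\chi_c(\mathbb Z,D)$ and $\chi(\mathbb Z,D)$ for the circular and the ordinary chromatic number of $G(\mathbb Z,D)$.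

Geometrically, a $(k,d)$-coloring places each vertex at the point $c(v)/k$ of the circle $\mathbb R/\mathbb Z$ so that adjacent vertices are at distance at least $d/k$. Write $\|z\|$ for the distance from a real $z$ to the nearest integer; it is also defined for $z\in\mathbb R/\mathbb Z$. Then the condition reads $\|c(u)/k-c(v)/k\|\ge d/k$. A small circular chromatic number means that neighbors can be kept far apart. It is known that $\lceil\chi_c(\mathbb Z,D)\rceil=\chi(\mathbb Z,D)$, so $\chi_c$ refines $\chi$.

We study $D=\{x,y,y-x,y+x\}$ with $0<x<y$. The vertices $0,x,y,x+y$ are pairwise adjacent, and four points on a circle of length $1$ that are pairwise at distance at least $\rho$ force $\rho\le\frac14$. Hence $\chi_c(\mathbb Z,D)\ge4$ always. Let $\gcd(x,y)=1$. If $x$ and $y$ have different parity, then $\chi_c(\mathbb Z,D)=4$; this is known, and we give a short proof in Proposition~\ref{prop:parity}. If both are odd, then it is known that $\chi(\mathbb Z,D)=5$, so $4<\chi_c(\mathbb Z,D)\le5$; for $x=1$ the known value is $\frac{4y-2}{y-1}$. The survey \cite{survey} asks for $\chi_c(\mathbb Z,D)$ when $x$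 and $y$ are both odd with $x\ne1$, or one of them is a multiple of $4$ and the other is odd. The second alternative is covered by the case of different parity. The first is the subject of this paper.

For odd $1\le x<y$ put
\begin{equation}\label{eq:L}
L=\begin{cases}2y+x,& x\equiv 3 \pmod 4,\\ 2y+x-2,& x\equiv 1\pmod 4,\end{cases}
\qquad d_0=\frac{L-1}{4}.
\end{equation}
Since $2y\equiv 2\pmod 4$, we have $L\equiv1\pmod 4$, and $d_0=\lfloor(2y+x-1)/4\rfloor$ is an integer. Moreover $L\ge5$, with equality only for $(x,y)=(1,3)$.

\begin{theorem}\label{thm:main}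
Let $1\le x<y$ be odd and coprime, and let $D=\{x,y,y-x,y+x\}$. Then
\[
\chi_c(\mathbb Z,D)=\frac{L}{d_0}=4+\frac{1}{\lfloor (2y+x-1)/4\rfloor}
=\begin{cases}\dfrac{4(2y+x)}{2y+x-1}, & x\equiv 3 \pmod 4,\\[3mm] \dfrac{4(2y+x-2)}{2y+x-3}, & x\equiv 1\pmod 4,\end{cases}
\]
and the infimum is attained by an $(L,d_0)$-coloring.
\end{theorem}

For $x=1$ this is the value $\frac{4y-2}{y-1}$ above. The pairs $(3,5)$, $(5,7)$, $(5,9)$ give $\frac{13}{3}$, $\frac{17}{4}$, $\frac{21}{5}$.

The theorem is really about a pattern in the plane. Let $K$ be the \emph{king graph} on $\mathbb Z^2$: distinct $u,v$ are adjacent when $u-v\in\{-1,0,1\}^2$. When $\gcd(x,y)=1$, the graph $G(\mathbb Z,D)$ is $K$ modulo translation by $(y,-x)$ (Section~\ref{sec:cyl}). On the cylinder no coprimality is needed.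

\begin{theorem}\label{thm:cyl}
Let $1\le x<y$ be odd and $p=(y,-x)$. The largest $\rho$ for which there is $F:\mathbb Z^2\to\mathbb R/\mathbb Z$ with $F(v+p)=F(v)$ for all $v$ and $\|F(u)-F(v)\|\ge\rho$ for all edges $uv$ of $K$ is $\rho=d_0/L$.
\end{theorem}

\begin{corollary}\label{cor:all}
Let $0<x<y$, $g=\gcd(x,y)$, $x'=x/g$, $y'=y/g$. Then $\chi_c(\mathbb Z,\{x,y,y-x,y+x\})$ equals $4$ if $x',y'$ have different parity, and $4+1/\lfloor(2y'+x'-1)/4\rfloor$ if both are odd.
\end{corollary}

What would one guess before proving anything? The first colorings to try are the linear ones, $n\mapsto\alpha n$ mod $1$. The best of them keeps neighbors at distance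
\[
\kappa(D)=\max_{\alpha\in\mathbb R}\ \min_{z\in D}\|\alpha z\| ,
\]
a maximum that exists because the minimum is continuous and periodic in $\alpha$. One might therefore guess $\chi_c=1/\kappa(D)$. This guess is often right, but not always.

\begin{theorem}\label{thm:linear}
Let $1\le x<y$ be odd and coprime and $D=\{x,y,y-x,y+x\}$. Then $\chi_c(\mathbb Z,D)=1/\kappa(D)$ if and only if $x\equiv3\pmod 4$, or $x=1$, or $y=x+2$.
\end{theorem}

\section{The king graph on a cylinder}\label{sec:cyl}

Let $\gcd(x,y)=1$ and $\pi(i,j)=ix+jy$. Then $\pi:\mathbb Z^2\to\mathbb Z$ is onto, with kernel generated by $p=(y,-x)$. Its values on the eight nonzero vectors of $\{-1,0,1\}^2$ are exactly $\pm x,\pm y,\pm(x+y),\pm(y-x)$. So $K$-adjacent points have $\pi$-images adjacent in $G(\mathbb Z,D)$, and any two adjacent integers lift to $K$-adjacent points. Colorings of $G(\mathbb Z,D)$ are thus the same as colorings of $K$ that are periodic under $p$.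

We call the first coordinate horizontal and the second vertical; \emph{row} $j$ is $\mathbb Z\times\{j\}$. A \emph{block} is a set $\{i,i+1\}\times\{j,j+1\}$. Each block induces a $K_4$, and every edge of $K$ lies in a block.

Parity enters through a simple family of $4$-colorings of $K$. Let $U:\mathbb Z\to\mathbb Z$ have steps $U_{j+1}-U_j\in\{1,-1\}$, and color $(i,j)$ by $U_j+2i$ mod $4$. Horizontal steps change the color by $2$, vertical and diagonal steps by an odd number, so the coloring is proper. Exchanging the coordinates gives the proper colorings $U_i+2j$ mod $4$.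

\begin{proposition}\label{prop:parity}
If $0<x<y$ are coprime and of different parity, then $\chi_c(\mathbb Z,D)=4$ for $D=\{x,y,y-x,y+x\}$.
\end{proposition}

\begin{proof}
Since $\chi_c(\mathbb Z,D)\ge4$, it suffices to find a proper $4$-coloring of $K$ with period $p$, which descends to a $(4,1)$-coloring of $G(\mathbb Z,D)$. Let $x$ be even, so $y$ is odd. Choose the steps of $U$ to be $x$-periodic with sum $\sigma\equiv2\pmod4$ over a period: take all steps $+1$ if $x\equiv2\pmod 4$, and all but one per period if $x\equiv0\pmod4$. Going from $(i,j)$ to $(i+y,j-x)$ changes $U_j+2i$ by $-\sigma+2y\equiv-2+2=0\pmod4$. If instead $y$ is even and $x$ odd, use $U_i+2j$ with $y$-periodic steps of sum $\sigma\equiv2\pmod 4$; the change is $\sigma-2x\equiv2-2=0\pmod4$.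
\end{proof}

If $x$ and $y$ are both odd, these colorings never close up: translation by $p$ changes $U_j+2i$ by $U_{j-x}-U_j+2y$, which is odd, because $U_j-U_{j-x}$ is a sum of $x$ signs. In the same way $U_i+2j$ changes by an odd amount. The next section distributes this error over the cylinder, and Section~\ref{sec:lower} shows that one cannot do better.

\section{Upper bound: tilting a 4-coloring}\label{sec:upper}

Let $1\le x<y$ be odd and $p=(y,-x)$. Choose $x$-periodic signs $\varepsilon_j\in\{1,-1\}$: all equal to $1$ if $x\equiv3\pmod 4$, and exactly one $-1$ per period if $x\equiv1\pmod4$. Their sum over a period is $\sigma=x$, respectively $\sigma=x-2$, so that $L=2y+\sigma$. Let $U_{j+1}-U_j=\varepsilon_j$, and define the integer-valued function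
\begin{equation}\label{eq:W}
W(i,j)=U_j-2i,\qquad\text{so that}\qquad W(v+p)=W(v)-\sigma-2y=W(v)-L .
\end{equation}
Then $W$ mod $4$ is one of the colorings of Section~\ref{sec:cyl}. Viewed on the circle it is the map $W/4$, which changes by $-L/4\not\equiv0$ along $p$. We correct this by a slight tilt:
\begin{equation}\label{eq:tilt}
F=\frac{W}{4}-\frac{W}{4L}=\frac{d_0}{L}\,W \pmod 1 .
\end{equation}
Now $F(v+p)-F(v)=-d_0\equiv0$, so $F$ has period $p$. Along a horizontal, vertical, or diagonal edge $W$ changes by $\pm2$, $\pm1$, or $\pm1\pm2$, hence always by an element of $\{\pm1,\pm2,\pm3\}$. Since $L=4d_0+1$, the numbers $d_0$, $2d_0$, and $3d_0=L-d_0-1$ all lie in $[d_0,L-d_0]$, so $\|F(u)-F(v)\|\ge d_0/L$ on every edge. In integers, $c=d_0W$ mod $L$ satisfies $d_0\le|c(u)-c(v)|\le L-d_0$ on edges. If $\gcd(x,y)=1$, it descends to an $(L,d_0)$-coloring of $G(\mathbb Z,D)$, and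
\[
\chi_c(\mathbb Z,D)\le \frac{L}{d_0}.
\]

The choice of signs has a simple reason. An edge on which $W$ changes by $\pm1$ falls short of distance $\frac14$ by $\frac1{4L}$, so we want $L=2y+\sigma$ as large as possible. On the other hand, $F$ must be $W$ times a multiple of $\frac1L$. If $L\equiv1\pmod4$, the multiple nearest to $\frac14$ is $\frac14-\frac1{4L}$, which we used. If $L$ were congruent to $3$, it would be $\frac14+\frac1{4L}$, and an edge on which $W$ changes by $3$ would fall short of distance $\frac14$ by $\frac3{4L}$. So we ask for $L\equiv1\pmod4$, and this costs one sign change per period when $x\equiv1\pmod 4$.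

\begin{example}\label{ex:59}
For $(x,y)=(3,5)$ we have $D=\{2,3,5,8\}$, $L=13$, $d_0=3$, and may take $W=j-2i$. Modulo $13$ this descends to $n\mapsto-5n$ (it sends $3$ to $-2$ and $5$ to $1$), and $c(n)=11n$ mod $13$. Indeed $2,3,5,8$ go to $9,7,3,10$, all in $[3,10]$.

For $(x,y)=(5,9)$ we have $D=\{4,5,9,14\}$, $L=21$, $d_0=5$. Take $U_0=0$, $\varepsilon_{-1}=\dots=\varepsilon_{-4}=1$, $\varepsilon_{-5}=-1$. An integer $n=5m+r$ with $0\le r\le4$ is $\pi(m+2r,-r)$, so $W$ mod $21$ descends to
\[
w(5m+r)=-r-2(m+2r)=-2m-5r \pmod{21}.
\]
Adding $5$ to $n$ changes $w$ by $-2$. If $r\ge1$, adding $4,9,14$ turns $(m,r)$ into $(m+1,r-1)$, $(m+2,r-1)$, $(m+3,r-1)$ and changes $w$ by $3,1,-1$. If $r=0$, it turns $(m,0)$ into $(m,4)$, $(m+1,4)$, $(m+2,4)$ and changes $w$ by $-20\equiv1$, $-22\equiv-1$, $-24\equiv-3$. So $c=5w$, that is $c(5m+r)=11m+17r$ mod $21$, is a $(21,5)$-coloring. It is not linear, and by Theorem~\ref{thm:linear} no linear coloring achieves the ratio $\frac{21}5$.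
\end{example}

\section{The idea of the lower bound: $D=\{1,4,5,6\}$}\label{sec:idea}

Let $x=1$, $y=5$, so $L=9$, $d_0=2$. The map $F(n)=\frac59n$ keeps neighbors at distance at least $\frac29$. Why can we not do better?

Let $F:\mathbb Z\to\mathbb R/\mathbb Z$ keep neighbors at distance at least $\rho>\frac15$. The blocks are the quadruples $\{n,n+1,n+5,n+6\}$. The four values of $F$ on a block cut the circle into four gaps, each of length at least $\rho$ and hence at most $1-3\rho<2\rho$. Consequently the positive rise from $F(u)$ to $F(v)$, taken in $(0,1)$, crosses just one gap if and only if it is less than $2\rho$. Whether $F(v)$ directly follows $F(u)$ thus does not depend on the block in which we look.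

We treat one pattern: suppose that in each block $F(n)$ and $F(n+1)$ are opposite, that is, not consecutive in the cyclic order. Replacing $F$ by $-F$ if necessary, the block of $0$ has cyclic order $F(0),F(5),F(1),F(6)$. Here $F(6)$ directly follows $F(1)$. This remains so in the block $\{1,2,6,7\}$, whose order is therefore $F(1),F(6),F(2),F(7)$. Moving on in this way, and likewise backward, we find that the cyclic order in every block is
\[
F(n),\ F(n+5),\ F(n+1),\ F(n+6).
\]
So each of the steps $n\mapsto n+5$, $n\mapsto n-4$, $n\mapsto n-6$ raises $F$ by one gap, that is by at least $\rho$ and at most $1-3\rho$. Now walk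
\[
0\to5\to10\to15\to20\to16\to12\to8\to4\to0 .
\]
These are nine such steps, and the total rise is an integer $R$ with $9\rho\le R\le 9(1-3\rho)$. From $\rho>\frac15$ we get $1.8<R<3.6$. If $R=2$, then $\rho\le\frac29$; if $R=3$, then $27\rho\le6$, again $\rho\le\frac29$.

In short: nine steps of exactly a quarter turn do not close up, so at least a quarter turn must be lost (or gained) in nine steps. For a general proof three things are missing. The combinatorial pattern of $F$ may be different and may vary from place to place, so we need to know all patterns. In each of them we need a loop that is short enough. And a gain must be turned into a loss, since in general the weak upper bound $1-3\rho$ does not suffice; a point reflection will do this.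

\section{The lower bound}\label{sec:lower}

Throughout this section $1\le x<y$ are odd and $p=(y,-x)$. Up to and including Proposition~\ref{prop:cases}, $F:\mathbb Z^2\to\mathbb R/\mathbb Z$ satisfies
\begin{equation}\label{eq:hyp}
F(v+p)=F(v)\ \text{ for all } v,\qquad \|F(u)-F(v)\|\ge\rho\ \text{ for all edges $uv$ of $K$,}\qquad \rho>\tfrac15 .
\end{equation}
Put $\theta=\frac14-\rho$; as each block is a $K_4$, we have $\theta\ge0$. We look for lower bounds on $\theta$.

\subsection{Every good coloring is a tilted 4-coloring}

The map \eqref{eq:tilt} was a $4$-coloring plus a real-valued tilt. We show that every $F$ as in \eqref{eq:hyp} has this form. For a $4$-coloring $b:\mathbb Z^2\to\mathbb Z_4$ of $K$, call an ordered pair $(u,v)$ of adjacent vertices an \emph{arc} if $b(v)=b(u)+1$. Arcs are the quarter-turn steps of Section~\ref{sec:idea}.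

\begin{lemma}\label{lem:split}
There are $b:\mathbb Z^2\to\mathbb Z_4$ and $g:\mathbb Z^2\to\mathbb R$ with $F\equiv\frac14b+g\pmod 1$, and there are $\lambda\in\mathbb Z_4$ and $\gamma\in\mathbb R$, such that
\begin{enumerate}
\item[(i)] $b$ is a proper $4$-coloring of $K$;
\item[(ii)] $b(v+p)=b(v)+\lambda$ and $g(v+p)=g(v)+\gamma$ for all $v$, and $\gamma\equiv-\lambda/4\pmod1$;
\item[(iii)] if $(u,v)$ is an arc, then $g(v)\ge g(u)-\theta$.
\end{enumerate}
If $F(v)-F(u)$ depends only on $v-u$, then $b$ is affine: $b(i,j)=b(0,0)+\beta i+\beta' j$ for some $\beta,\beta'\in\mathbb Z_4$.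
\end{lemma}

\begin{proof}
The idea is to round each rise of $F$ along an edge to a multiple of a quarter turn, in such a way that both the rounded values and the errors are differences of potentials.

For adjacent $u,v$ let $\delta(u,v)\in(0,1)$ represent $F(v)-F(u)$. Take a block containing $u$ and $v$. The four values of $F$ on it cut the circle into four gaps of length at least $\rho$. Let $t(u,v)\in\{1,2,3\}$ be the number of gaps crossed when going positively from $F(u)$ to $F(v)$. Counting the crossed and the uncrossed gaps,
\begin{equation}\label{eq:t}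
t(u,v)\,\rho\ \le\ \delta(u,v)\ \le\ 1-(4-t(u,v))\rho\ <\ (t(u,v)+1)\rho ,
\end{equation}
where the last inequality is $5\rho>1$. So $t(u,v)=\lfloor\delta(u,v)/\rho\rfloor$ does not depend on the block. This is the only place where $\rho>\frac15$ is needed.

We have $\delta(v,u)=1-\delta(u,v)$ and $t(v,u)=4-t(u,v)$. For three vertices $u,v,w$ of a block, going positively from $F(u)$ to $F(v)$ to $F(w)$ and back to $F(u)$ winds around the circle a whole number $r$ of times and crosses each gap $r$ times. So $\delta(u,v)+\delta(v,w)+\delta(w,u)=r$ and $t(u,v)+t(v,w)+t(w,u)=4r$. Hence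
\[
\varphi(u,v)=\delta(u,v)-\tfrac14t(u,v)
\]
is antisymmetric and sums to $0$ around every triangle contained in a block, and $t$ mod $4$ has the same two properties in $\mathbb Z_4$. A unit square is split by a diagonal into two such triangles, so both functions sum to $0$ around unit squares. Therefore both are differences of potentials: choose $g(0,0)$ arbitrarily and define $g(i,j)$ by adding $\varphi$ along row $0$ from $(0,0)$ to $(i,0)$ and then along column $i$. The vertical edges and those of row $0$ come out right by definition, the other horizontal edges by the relations for unit squares, row by row, and the diagonals by the triangle relations. We obtain $g$, and in the same way $b$, with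
\[
g(v)-g(u)=\varphi(u,v),\qquad b(v)-b(u)\equiv t(u,v)\pmod 4\qquad\text{for all edges }uv .
\]
Adding the two, $F-\frac14b-g$ does not change mod $1$ along edges, so it is constant, and we may choose $b(0,0)$ and $g(0,0)$ so that it is $0$.

(i) holds since $t\in\{1,2,3\}$. For (ii), $\delta$ and hence $t$ and $\varphi$ are invariant under translation by $p$, so $b(v+p)-b(v)$ and $g(v+p)-g(v)$ are constant, because $K$ is connected. Since $F(v+p)=F(v)$, we get $0\equiv\frac\lambda4+\gamma\pmod 1$. For (iii), an arc has $t(u,v)=1$, so $\delta(u,v)\ge\rho$ and $g(v)-g(u)=\delta(u,v)-\frac14\ge-\theta$.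

If $F(v)-F(u)$ depends only on $v-u$, then so do $\delta$, $t$, and the change of $b$ along edges; hence $b$ is affine.
\end{proof}

Adding (iii) along a walk all of whose steps are arcs gives the inequality on which everything rests:
\begin{equation}\label{eq:walk}
\text{if a walk of $\ell$ arcs leads from some $u$ to $u+p$, then } -\gamma\le\ell\,\theta .
\end{equation}
So a negative \emph{drift} $\gamma$ together with a short walk of arcs gives a lower bound on $\theta$.

From now on we use only (i)--(iii). They are preserved by the linear symmetries of $K$ (transposition and reflections): if $S$ is one of them, then $b\circ S^{-1}$ and $g\circ S^{-1}$ satisfy (i)--(iii) with $Sp$ in place of $p$ and the same $\lambda,\gamma,\theta$; affine $b$ stay affine. For the point reflection $v\mapsto-v$ we may keep $p$ and replace $(\lambda,\gamma)$ by $(-\lambda,-\gamma)$. This is how a gain becomes a loss.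

\subsection{The 4-colorings of the king graph}

\begin{lemma}\label{lem:rows}
Let $b$ be a proper $4$-coloring of $K$. Then $b(i+2,j)=b(i,j)$ for all $i,j$ \emph{(row type)} or $b(i,j+2)=b(i,j)$ for all $i,j$ \emph{(column type)}.
\end{lemma}

\begin{proof}
Suppose $b$ is not of column type. Then some column $i_0$ has three distinct colors $b_1,b_2,b_3$ at heights $j_0,j_0+1,j_0+2$. Let $b_4$ be the fourth color. In either neighboring column, the vertex at height $j_0+1$ is adjacent to all three and has color $b_4$. The vertex at height $j_0+2$ is adjacent to vertices of colors $b_2,b_3,b_4$, so it has color $b_1$; the vertex at height $j_0$ is adjacent to vertices of colors $b_1,b_2,b_4$, so it has color $b_3$. The neighboring column thus shows $b_3,b_4,b_1$, again three distinct colors with fourth color $b_2$, and the column after it shows $b_1,b_2,b_3$. Iterating in both directions, row $j_0$ alternates between $b_1$ and $b_3$.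

If a row alternates between the two colors of a pair $P$, then any two consecutive vertices of an adjacent row form a block with two vertices of the given row and use the two colors outside $P$. So the adjacent row alternates as well, and by induction all rows do.
\end{proof}

\noindent\textbf{Normalization.} Let $b,g$ be as in Lemma~\ref{lem:split}. If $b$ is of row type, apply $(i,j)\mapsto(i,-j)$; the period $(y,-x)$ becomes $(y,x)$. Otherwise $b$ is of column type; transpose, which makes it row type with period $(-x,y)$, and reflect the first coordinate. So we may assume that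
\[
b \text{ is of row type and } p=(a,s)\quad\text{with}\quad (a,s)=(y,x)\ \text{ or }\ (a,s)=(x,y).
\]
Neighboring rows use complementary pairs of colors, so even rows use a pair $P$ and odd rows the pair $Q=\mathbb Z_4\setminus P$. Row $0$ is translated to row $s$ and $s$ is odd; hence
\begin{equation}\label{eq:PQ}
P+\lambda=Q .
\end{equation}
In particular $\lambda\ne0$, so $\gamma\equiv-\lambda/4\not\equiv0\pmod 1$ and $\gamma\ne0$: the $4$-coloring $b$ does not close up around the cylinder. The point reflection keeps row type, $p$, and $P$, so we may also assume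
\[
\gamma<0 .
\]
The two colors of $P$ are either opposite in $\mathbb Z_4$ or consecutive. Figure~\ref{fig:arcs} shows arcs in both cases.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05, every node/.style={inner sep=2pt, font=\small}]
\begin{scope}
\node (a0) at (0,0) {0}; \node (a1) at (1,0) {2}; \node (a2) at (2,0) {0};
\node (a3) at (0,1) {1}; \node (a4) at (1,1) {3}; \node (a5) at (2,1) {1};
\draw[->,gray] (a4)--(a0); \draw[->,gray] (a1)--(a4); \draw[->,gray] (a4)--(a2);
\draw[->,gray] (a2)--(a5); \draw[->,gray] (a5)--(a1);
\draw[->,very thick] (a0)--(a3); \draw[->,very thick] (a3)--(a1);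
\node at (1,-0.6) {(a)};
\end{scope}
\begin{scope}[xshift=3.4cm]
\node (a0) at (0,0) {0}; \node (a1) at (1,0) {2}; \node (a2) at (2,0) {0};
\node (a3) at (0,1) {3}; \node (a4) at (1,1) {1}; \node (a5) at (2,1) {3};
\draw[->,gray] (a3)--(a0); \draw[->,gray] (a1)--(a3); \draw[->,gray] (a1)--(a5);
\draw[->,gray] (a5)--(a2); \draw[->,gray] (a2)--(a4);
\draw[->,very thick] (a0)--(a4); \draw[->,very thick] (a4)--(a1);
\node at (1,-0.6) {(b)};
\end{scope}
\begin{scope}[xshift=6.8cm]
\node (a0) at (0,0) {0}; \node (a1) at (1,0) {1}; \node (a2) at (2,0) {0};
\node (a3) at (0,1) {3}; \node (a4) at (1,1) {2}; \node (a5) at (2,1) {3};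
\draw[->,very thick] (a0)--(a1); \draw[->,very thick] (a1)--(a4);
\node at (1,-0.6) {(c)};
\end{scope}
\begin{scope}[xshift=10.2cm]
\node (a0) at (0,0) {0}; \node (a1) at (1,0) {1}; \node (a2) at (2,0) {0};
\node (a3) at (0,1) {2}; \node (a4) at (1,1) {3}; \node (a5) at (2,1) {2};
\draw[->,very thick] (a0)--(a1); \draw[->,very thick] (a1)--(a3); \draw[->,very thick] (a1)--(a5);
\node at (1,-0.6) {(d)};
\end{scope}
\end{tikzpicture}
\caption{Two neighboring rows of a row-type $4$-coloring, with arcs (steps along which the color increases by $1$ mod $4$). In (a) and (b) each row uses two opposite colors; all arcs between the rows are drawn, and the two bold arcs make a net move of one unit to the right. In (c) and (d) each row uses two consecutive colors, and only some arcs are drawn; they form walks of length two from a vertex of color $0$ to vertices of color $2$ in the next row, with horizontal displacement $1$ in (c) and $0$ or $2$ in (d).}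
\label{fig:arcs}
\end{figure}

\subsection{Short loops}

We now collect what \eqref{eq:walk} gives for each pattern. In the next proposition, (A) and (B) come from opposite colors in each row, with $p$ normalized to $(y,x)$ and $(x,y)$, respectively, and (C) comes from consecutive colors. In (A), $m$ is the drift in quarter turns, and $q$ counts the sign changes that the pattern makes.

\begin{proposition}\label{prop:cases}
Under \eqref{eq:hyp}, at least one of the following holds.
\begin{enumerate}
\item[(A)] There are an odd $m\ge1$ and an integer $0\le q\le x$ with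
\[
x-2q\equiv m+2\pmod 4\qquad\text{and}\qquad \theta\ge\frac{m}{4(2y+x-2q)} .
\]
If $F(v)-F(u)$ depends only on $v-u$, then moreover $q\in\{0,x\}$.
\item[(B)] $\displaystyle \theta\ge\frac1{4(y+2x)}$.
\item[(C)] $\displaystyle \theta\ge\frac1{4y}$.
\end{enumerate}
\end{proposition}

\begin{proof}
We use the normalization above.

\smallskip
\noindent\textit{Case 1: the colors of $P$ are opposite}, that is, $P=\{0,2\}$ or $P=\{1,3\}$. By \eqref{eq:PQ}, $\lambda$ is odd. As $\gamma<0$ and $\gamma\equiv-\lambda/4$ mod $1$,
\[
\gamma=-\frac m4\qquad\text{with $m\ge1$ odd and } m\equiv\lambda\pmod 4 .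
\]
Each row alternates between opposite colors, and the colors in neighboring rows have different parities. So $b(i,j)=b(0,j)+2i$ and $b(0,j+1)-b(0,j)=e_j$ with $e_j\in\{1,-1\}$. These are the colorings of Section~\ref{sec:cyl}. Since $a$ is odd,
\[
b(0,j)+\lambda=b(a,j+s)=b(0,j+s)+2 ,
\]
so $b(0,j+s)=b(0,j)+\lambda+2$. Hence $e$ is $s$-periodic. If $q$ is the number of $-1$'s among $e_0,\dots,e_{s-1}$, then $b(0,\cdot)$ changes by $s-2q$ mod $4$ over a period, so
\begin{equation}\label{eq:q}
s-2q\equiv\lambda+2\equiv m+2\pmod 4 .
\end{equation}

The arcs between rows $j$ and $j+1$ are the steps of the following kinds (Figure~\ref{fig:arcs}(a), (b)):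
\begin{itemize}
\item if $e_j=1$: upward $(0,1)$, downward $(1,-1)$ and $(-1,-1)$;
\item if $e_j=-1$: upward $(1,1)$ and $(-1,1)$, downward $(0,-1)$.
\end{itemize}
In either case we can go up one row and down again with two arcs and net displacement $(1,0)$. We call this an \emph{excursion}. We can climb from $(0,0)$ to row $s$ by $s$ upward arcs. Exactly $q$ of them are diagonal, and their horizontal signs are at our choice. We use two walks from $(0,0)$ to $(a,s)$.
\begin{itemize}
\item If $q\le a$, let all $q$ diagonal arcs go right and add $a-q$ excursions. The length is $s+2a-2q$: every $-1$ among the $e_j$ saves two arcs.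
\item For any $q$, choose the signs with sum $0$ if $q$ is even and $1$ if $q$ is odd, and add $a$ or $a-1$ excursions, respectively. The length is at most $s+2a$.
\end{itemize}
If $(a,s)=(y,x)$, then $q\le x<y=a$, so the first walk exists and has length $2y+x-2q$. Now \eqref{eq:walk} and \eqref{eq:q} give (A). If $F(v)-F(u)$ depends only on $v-u$, then $b$ is affine, also after the symmetries used, so $e_j$ is constant and $q\in\{0,x\}$. If $(a,s)=(x,y)$, the second walk and $-\gamma\ge\frac14$ give (B).

\smallskip
\noindent\textit{Case 2: the colors of $P$ are consecutive}, that is, $P=\{h,h+1\}$ and $Q=\{h+2,h+3\}$ for some $h\in\mathbb Z_4$. Now \eqref{eq:PQ} forces $\lambda=2$, so $\gamma\le-\frac12$. The larger drift allows us twice as many arcs, and we use steps in pairs. Call vertices of colors $h$ and $h+2$ \emph{lower}; in each row they are every second vertex. From a lower vertex both horizontal steps are arcs, to the other color of its row. From a non-lower vertex all steps to adjacent lower vertices of the rows above and below are arcs, since they lead from $h+1$ to $h+2$ or from $h+3$ to $h$. So from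 a lower vertex $(i,j)$ and for either $j'\in\{j-1,j+1\}$ there are walks of two arcs, \emph{double steps}, to lower vertices of row $j'$. Their possible horizontal displacements are (Figure~\ref{fig:arcs}(c), (d)):
\begin{itemize}
\item $\pm1$ if the lower positions of row $j'$ have parity opposite to $i$ (the second arc is vertical);
\item $-2,0,2$ if they have the same parity as $i$ (the second arc is diagonal).
\end{itemize}
Which of the two kinds occurs depends only on $j$ and $j'$.

Let $u$ be lower. Then $u+p$ is lower, since $b(u+p)=b(u)+2$. Choose a sequence of $y$ vertical moves $\pm1$ with sum $s$; this is possible since $s\le y$ and both are odd. Follow it by double steps, of which $n_1$ are of the first kind and $n_2=y-n_1$ of the second. The horizontal displacements that can be reached are exactly the integers congruent to $n_1$ mod $2$ of absolute value at most $n_1+2n_2$. The displacement $a$ is among them. It is small enough, because $n_1+2n_2\ge y\ge a$. It has the right parity, because the endpoint of each such walk and $u+p$ are lower vertices of the same row. So a walk of $2y$ arcs leads from $u$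 to $u+p$, and \eqref{eq:walk} gives $\theta\ge\frac{1/2}{2y}$, which is (C).
\end{proof}

\begin{proposition}\label{prop:lower}
Let $1\le x<y$ be odd, $p=(y,-x)$, and let $F:\mathbb Z^2\to\mathbb R/\mathbb Z$ satisfy $F(v+p)=F(v)$ for all $v$ and $\|F(u)-F(v)\|\ge\rho$ for all edges $uv$ of $K$. Then $\rho\le d_0/L$.
\end{proposition}

\begin{proof}
We have $\frac{d_0}{L}=\frac14-\frac1{4L}\ge\frac15$, because $L\ge5$. So we may assume $\rho>\frac15$. As $\rho=\frac14-\theta$, we must show $\theta\ge\frac1{4L}$ in each case of Proposition~\ref{prop:cases}.

In (A) with $m=1$ we have $x-2q\equiv3\pmod 4$. If $x\equiv3\pmod4$, then $2y+x-2q\le2y+x=L$. If $x\equiv1\pmod4$, then $q$ is odd, so $q\ge1$ and $2y+x-2q\le2y+x-2=L$. In (A) with $m\ge3$ we have $\theta\ge\frac{3}{4(2y+x)}\ge\frac1{4L}$, since $3L\ge3(2y+x-2)\ge2y+x$. In (B) we use $y\ge x+2$, as both are odd: $y+2x\le2y+x-2\le L$. In (C), $y\le2y+x-2\le L$.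
\end{proof}

\subsection{Proofs of Theorems \ref{thm:main} and \ref{thm:cyl} and Corollary \ref{cor:all}}

\begin{proof}[Proof of Theorem \ref{thm:cyl}]
The map \eqref{eq:tilt} achieves $\rho=d_0/L$, and Proposition~\ref{prop:lower} shows that no larger $\rho$ is possible.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Section~\ref{sec:upper} gives an $(L,d_0)$-coloring. Conversely, if $c$ is a $(k,d)$-coloring of $G(\mathbb Z,D)$, then $F=\frac1k\,c\circ\pi$ has period $p$ and satisfies $\|F(u)-F(v)\|\ge d/k$ on the edges of $K$. So $d/k\le d_0/L$ by Proposition~\ref{prop:lower}, that is, $k/d\ge L/d_0$.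
\end{proof}

\begin{proof}[Proof of Corollary \ref{cor:all}]
All elements of $D=\{x,y,y-x,y+x\}$ are multiples of $g$, so $G(\mathbb Z,D)$ is the disjoint union of its restrictions to the residue classes mod $g$. Each of these is a copy of $G(\mathbb Z,\{x',y',y'-x',y'+x'\})$. Hence the two distance graphs have the same circular chromatic number. Apply Theorem~\ref{thm:main} if $x',y'$ are odd and Proposition~\ref{prop:parity} otherwise.
\end{proof}

\section{When a linear coloring is optimal}

\begin{proof}[Proof of Theorem \ref{thm:linear}]
For every real $\alpha$ the map $F=\alpha\pi$ mod $1$ has period $p$, and on the edges of $K$ the minimum of $\|F(u)-F(v)\|$ is $\min_{z\in D}\|\alpha z\|$. So $\kappa(D)\le d_0/L$ by Proposition~\ref{prop:lower}, and by Theorem~\ref{thm:main} we have to decide when equality holds.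

\smallskip
\noindent\textit{Sufficiency.} It is enough to find a homomorphism $w:\mathbb Z^2\to\mathbb Z_L$ with $w(p)=0$ that changes by $\pm1$, $\pm2$, or $\pm3$ along each edge of $K$. Indeed, such a $w$ descends to a homomorphism $\bar w:\mathbb Z\to\mathbb Z_L$ with $\bar w(z)\in\{\pm1,\pm2,\pm3\}$ for $z\in D$. Let $\alpha=d_0\omega/L$, where the integer $\omega$ represents $\bar w(1)$. Then $\alpha z\equiv d_0\bar w(z)/L\pmod 1$, and $\|\alpha z\|\ge d_0/L$ for $z\in D$ as in Section~\ref{sec:upper}.
\begin{itemize}
\item If $x\equiv3\pmod 4$, all signs $\varepsilon_j$ in Section~\ref{sec:upper} are $1$, and with $U_j=j$ the map $W(i,j)=j-2i$ is a homomorphism; take it mod $L$.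
\item If $x=1$, the period of $\varepsilon$ is $1$ and the one sign per period is $-1$; with $U_j=-j$ the map $W(i,j)=-j-2i$ is a homomorphism; take it mod $L$.
\item If $y=x+2$ and $x\equiv1\pmod 4$, then $L=2y+x-2=y+2x$. Take $w(i,j)=i-2j$ mod $L$. It satisfies $w(p)=y+2x\equiv0$ and changes along edges by $\pm1$, $\pm2$, or $\pm1\pm2$. (If $y=x+2$ and $x\equiv3\pmod 4$, the first item applies.)
\end{itemize}

\noindent\textit{Necessity.} Suppose that none of the three conditions holds. Then $x\equiv1\pmod 4$, $x\ge5$, and $y\ge x+4$, so $L=2y+x-2>5$. Assume that $\kappa(D)=d_0/L$, attained at $\alpha$. Then $F=\alpha\pi$ mod $1$ satisfies \eqref{eq:hyp} with $\rho=\frac14-\frac1{4L}>\frac15$, so $\theta=\frac1{4L}$, and $F(v)-F(u)$ depends only on $v-u$. We check that each case of Proposition~\ref{prop:cases} gives $\theta>\frac1{4L}$, a contradiction.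

In (A) we have $q\in\{0,x\}$. If $m=1$, then $1-2q\equiv x-2q\equiv3\pmod 4$, so $q$ is odd and hence $q=x$. The affine pattern must flip all signs where one flip would do, and this makes its loop too short: $\theta\ge\frac1{4(2y-x)}>\frac1{4L}$, since $2y-x<2y+x-2$. If $m\ge3$, then $\theta\ge\frac3{4(2y+x)}>\frac1{4L}$, since $3(2y+x-2)>2y+x$. In (B), $y>x+2$ gives $y+2x<2y+x-2=L$. In (C), $y<2y+x-2=L$.
\end{proof}

\begin{remark}
The proof shows why a linear coloring can be optimal for some $x\equiv1\pmod 4$. For $x=1$ one flip and all flips are the same thing. For $y=x+2$ we have $y+2x=L$, so the bound (B) does not exceed $\frac1{4L}$, and the linear pattern $i-2j$ of column type attains it.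
\end{remark}

\begin{thebibliography}{1}
\bibitem{survey}
\emph{From Rainbow To The Lonely Runner: A Survey On Coloring Parameters Of Distance Graphs},
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.twjm/1500404981}.
\end{thebibliography}

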